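\title{The Price of Properness in Agnostic Active Learning}

\begin{abstract}
In agnostic active learning, a known improper learner reaches excess error $\varepsilon$ with confidence $1-\delta$ using $O\big(\frac{\beta^2}{\varepsilon^2}(d+\log\frac1\delta)\big)+\tilde O\big(\min\{\mathfrak s d,\frac d\varepsilon\}\big)$ label queries, for every concept class of VC dimension $d$ and star number $\mathfrak s$, when the best error in the class is at most $\beta$. We show that proper learners, which must return a member of the class, cannot attain this bound for every class, and cannot attain the weaker bound with lower-order term $\tilde O(d/\varepsilon)$ either. For singletons the first bound fails by a polynomial factor. For a randomly constructed class, proper learners need an extra factor $\log\frac1\beta$ on $d$ in the leading term, and one fixed class of VC dimension at most $11$ defeats both bounds whatever the constants and polylogarithmic factors. As a complement, every class has a randomized proper learner that loses only this factor $\log\frac1\beta$ against the weaker bound.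
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model}

Let $(\mathcal X,\mathcal B)$ be a measurable space and let $\mathcal H$ be a \emph{concept class}, a set of measurable functions $h:\mathcal X\to\{0,1\}$. We assume the standard measurability conditions on $\mathcal H$ (for example, that $\mathcal H$ is universally separable or image-admissible Suslin), so that all events and suprema below are measurable. For a probability distribution $P$ on $\mathcal X\times\{0,1\}$ and a measurable $h:\mathcal X\to\{0,1\}$, the \emph{error} of $h$ is $\operatorname{er}_P(h)=P\{(x,y):h(x)\ne y\}$.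

Two combinatorial parameters of $\mathcal H$ occur in this paper. A finite set $S\subseteq\mathcal X$ is \emph{shattered} if every function $S\to\{0,1\}$ is the restriction of a member of $\mathcal H$, and the \emph{VC dimension} $d$ is the largest size of a shattered set; for a family of sets it is the VC dimension of their indicators. We assume $d<\infty$, and also $d\ge1$, since $d=0$ means $|\mathcal H|=1$. The \emph{star number} $\mathfrak s$ is the largest integer $s$ for which there are distinct points $x_1,\dots,x_s\in\mathcal X$ and concepts $h_0,h_1,\dots,h_s\in\mathcal H$ such that, for each $i$, the concepts $h_i$ and $h_0$ disagree at $x_i$ and agree at every $x_j$ with $j\ne i$; if there is no largest such $s$, then $\mathfrak s=\infty$. It counts the separate places at which one concept can be perturbed without leaving the class. For thresholds $\mathbf 1[x\ge t]$ on the real line $\mathfrak s=2$: one point on each side of the threshold of $h_0$ can be flipped alone, but of two points on the same side the farther cannot be flipped without the nearer. Since $d\ge1$, we have $\mathfrak s\ge1$.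

An \emph{active learner} has access to an i.i.d.\ sequence $(X_1,Y_1),(X_2,Y_2),\dots$ with law $P$. It observes the unlabeled points $X_i$, of which there is an unlimited supply, and it may \emph{query} any of the labels $Y_i$, choosing sequentially. It then returns a measurable classifier $\hat h:\mathcal X\to\{0,1\}$. The learner may depend on $\mathcal H$ and on parameters $\varepsilon,\delta\in(0,1)$ and $\beta\in[0,1]$, and it may use internal randomness. The \emph{query complexity} is the smallest $n$ such that some learner makes at most $n$ queries and has the following guarantee: for every $P$ with $\inf_{h\in\mathcal H}\operatorname{er}_P(h)\le\beta$, with probability at least $1-\delta$,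
\[
\operatorname{er}_P(\hat h)\le\inf_{h\in\mathcal H}\operatorname{er}_P(h)+\varepsilon .
\]
A learner is \emph{proper} if $\hat h$ is always an element of $\mathcal H$, and \emph{improper} otherwise. We write $\mathrm{QC}^{\mathrm{prop}}(\varepsilon,\delta;\beta,\mathcal H)$ for the query complexity over proper learners. It is nondecreasing in $\beta$, because a larger $\beta$ extends the guarantee to more distributions. Our lower bounds hold for randomized, hence also for deterministic, learners; our upper bound is for randomized learners.

\subsection{The question}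

There is a general active learning algorithm $\mathbb A_{\mathrm{avid}}$ that applies to every concept class. It is improper: it returns a shallow decision list built from concepts in $\mathcal H$. For all $\mathcal H$, $\varepsilon$, $\delta$, $\beta$ it achieves the query complexity bounds
\begin{gather}
O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+\tilde O\Big(\frac d\varepsilon\Big),\label{eq:weak}\\
O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+\tilde O\Big(\min\Big\{\mathfrak sd,\frac d\varepsilon\Big\}\Big),\label{eq:strong}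
\end{gather}
which are Theorems 1 and 3 of \cite{AAL}. Here and below $O(\cdot)$ hides a universal constant, and $\tilde O(\cdot)$ hides in addition factors polylogarithmic in $1/\varepsilon$, $1/\delta$, $d$ and, where it occurs and is finite, $\mathfrak s$. The following question is posed as open in \cite{AAL}.

\begin{quote}
Does every concept class have a proper active learner that achieves \eqref{eq:weak}? Does every concept class have one that achieves \eqref{eq:strong}?
\end{quote}

Two simple computations suggest a positive answer. The first explains the factor $\beta^2/\varepsilon^2$. Let $\mathcal H=\{h,h'\}$, let $q=P(h(X)\ne h'(X))$, and let $\eta$ be the conditional probability that $h(X)\ne Y$ given $h(X)\ne h'(X)$. Then $\operatorname{er}_P(h)-\operatorname{er}_P(h')=q(2\eta-1)$ and $q\min\{\eta,1-\eta\}\le\beta$. Query $n$ examples on which $h$ and $h'$ disagree and return the concept with fewer mistakes. (If $q\le\varepsilon$ either concept will do, and otherwise a long finite stretch of the sequence contains $n$ such examples with high probability.) The choice matters only if $q|2\eta-1|>\varepsilon$. If $q\le4\beta$,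 then $|\eta-\frac12|>\frac{\varepsilon}{8\beta}$, and Hoeffding's inequality bounds the probability of a wrong choice by $e^{-n\varepsilon^2/(32\beta^2)}$. If $q>4\beta$, then $|\eta-\frac12|>\frac14$, and the bound is $e^{-n/8}$. So $O((\frac{\beta^2}{\varepsilon^2}+1)\log\frac2\delta)$ queries suffice, and this learner is proper. The gain comes from sampling only where the two candidates differ, a region of mass $O(\beta)$ on which accuracy $\varepsilon/\beta$ is enough.

The second computation makes an improper output proper at no cost in labels. Suppose for simplicity that the law of $X$ is known and that minima are attained. Let $h^*$ be a best concept, let $\operatorname{er}_P(\hat h)\le\operatorname{er}_P(h^*)+\varepsilon'$, and let $h_0\in\mathcal H$ minimize $P(h(X)\ne\hat h(X))$. Then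
\[
\operatorname{er}_P(h_0)\le\operatorname{er}_P(\hat h)+P(h^*(X)\ne\hat h(X))\le2\operatorname{er}_P(\hat h)+\operatorname{er}_P(h^*)\le\operatorname{er}_P(h^*)+2\beta+2\varepsilon' .
\]
This projection is harmless when $\beta$ is a small multiple of $\varepsilon$. When $\varepsilon\ll\beta$ it is useless, and in that regime both answers turn out to be negative. The reason is that an improper learner only has to \emph{compete} with the best concept, while a proper learner may be forced to \emph{identify} it. In both of our constructions the zero function, which is not in the class, is at least as good as every concept and costs no query, while finding the best concept is a search problem.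

\subsection{Results}

Throughout, $c,C>0$ are universal constants, $C$ may change between occurrences, $\log$ is the natural logarithm, and $[n]=\{1,\dots,n\}$.

\begin{theorem}\label{thm:A}
For $M\ge2$ let $\mathcal X=\{0,1,\dots,M\}$ and $\mathcal H_M=\{\mathbf 1_{\{x\}}:1\le x\le M\}$. Then $d=1$ and $\mathfrak s=M-1$. If $\delta\le\frac14$ and $0<\varepsilon\le\frac12\min\{\beta,\frac1M\}$, then
\[
\mathrm{QC}^{\mathrm{prop}}(\varepsilon,\delta;\beta,\mathcal H_M)\ge\frac{\min\{M\beta,1\}}{4\varepsilon}.
\]
\end{theorem}

Take $M\ge4$, $\beta=1/M$, $\varepsilon=M^{-3/2}$ and $\delta=\frac14$. Then $\varepsilon\le\frac1{2M}$ and $\beta^2/\varepsilon^2=M$, so \eqref{eq:strong} is $O(M)+\tilde O(M)=M\,\mathrm{polylog}(M)$, while proper learners need at least $\frac14M^{3/2}$ queries. No universal constant and no polylogarithmic factors make \eqref{eq:strong} valid for proper learners on all the classes $\mathcal H_M$. Theorem~\ref{thm:A} does not contradict \eqref{eq:weak}, which allows $1/\varepsilon$ queries; to refute \eqref{eq:weak} one has to attack the leading term.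

\begin{theorem}\label{thm:B}
Let $K_0=2^{14}$. For all integers $k\ge3$ and $K\ge K_0$ and all $\varepsilon\in[K^{-5},\frac1{4K^2}]$ there is a finite class $\mathcal H$ on a finite domain, of VC dimension at most $4k-1$, such that for all $\delta\le\frac14$
\[
\mathrm{QC}^{\mathrm{prop}}\Big(\varepsilon,\delta;\frac3K,\mathcal H\Big)>\Big\lfloor\frac{k\log K}{2048K^2\varepsilon^2}\Big\rfloor .
\]
\end{theorem}

Take $k=3$, $\delta=\frac14$, $\beta=3/K$ and $\varepsilon=K^{-3}$, so that $d\le11$. The bound \eqref{eq:weak} is $O(K^4)+K^3\,\mathrm{polylog}(K)=O(K^4)$, while proper learners need more than $\lfloor\frac3{2048}K^4\log K\rfloor$ queries. The ratio tends to infinity with $K$, so \eqref{eq:weak} is not achieved by proper learners for every class. Two corollaries put the lower bound in terms of $d$, $\beta$, $\varepsilon$ and show that letting the constants depend on the class does not help.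

\begin{corollary}\label{cor:param}
Let $\beta_0=3/K_0$. There is a universal $c>0$ such that for all $d\ge11$, $\beta\le\beta_0$, $\beta^5\le\varepsilon\le\beta^2/144$ and $\delta\le\frac14$, some class of VC dimension at most $d$ has proper query complexity at least $c\,\frac{\beta^2}{\varepsilon^2}\,d\log\frac1\beta$.
\end{corollary}

\begin{corollary}\label{cor:one}
There is a countable class $\mathcal H^*$ on a countable domain, of VC dimension at most $11$, such that along $\beta=3/K$, $\varepsilon=K^{-3}$, $\delta=\frac14$, $K\to\infty$, the ratio of its proper query complexity to the bound \eqref{eq:weak} tends to infinity for every choice of the constants and polylogarithmic factors, even depending on $\mathcal H^*$. The same holds for \eqref{eq:strong}.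
\end{corollary}

These results answer both parts of the question. The last theorem, which the two answers do not need, shows that the factor $\log\frac1\beta$ is the worst loss against \eqref{eq:weak}, and gives a proper analogue of \eqref{eq:strong}.

\begin{theorem}\label{thm:C}
Let $\alpha=\max\{\beta,\varepsilon\}$ and $L=d\log\frac4\alpha+\log\frac2\delta$. For every class $\mathcal H$, randomized proper learners give the following bounds on $\mathrm{QC}^{\mathrm{prop}}=\mathrm{QC}^{\mathrm{prop}}(\varepsilon,\delta;\beta,\mathcal H)$.
\begin{enumerate}
\item[(i)] $\mathrm{QC}^{\mathrm{prop}}\le C\big(\frac{\beta^2}{\varepsilon^2}+\frac1\varepsilon\big)L$. In particular,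
\[
\mathrm{QC}^{\mathrm{prop}}\le C\frac{\beta^2}{\varepsilon^2}\Big(d\log\frac4\beta+\log\frac2\delta\Big)+\frac C\varepsilon\Big(d\log\frac4\varepsilon+\log\frac2\delta\Big).
\]
\item[(ii)] If $\mathfrak s<\infty$, then, with $\log\frac1\delta$ hidden in $\tilde O$,
\[
\mathrm{QC}^{\mathrm{prop}}\le C\frac{\beta^2}{\varepsilon^2}\Big(d\log\frac4\beta+\log\frac2\delta\Big)+\tilde O\Big(d\min\Big\{\frac1\varepsilon,\ \mathfrak s\Big(1+\frac\beta\varepsilon\Big)\Big\}\Big).
\]
\end{enumerate}
The terms with the factor $\beta^2/\varepsilon^2$ are read as $0$ if $\beta=0$.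
\end{theorem}

\begin{corollary}\label{cor:sharp}
At a fixed constant $\delta\le\frac14$, for $d\ge11$, $\beta\le\beta_0$ and $\beta^5\le\varepsilon\le\beta^2/144$,
\[
\sup_{\mathcal H:\ \mathrm{VC}(\mathcal H)\le d}\mathrm{QC}^{\mathrm{prop}}(\varepsilon,\delta;\beta,\mathcal H)=\Theta\Big(\frac{\beta^2}{\varepsilon^2}\,d\log\frac1\beta\Big).
\]
\end{corollary}

\begin{proof}
The lower bound is Corollary~\ref{cor:param}. In Theorem~\ref{thm:C}(i) we have $\alpha=\beta$ and $\frac1\varepsilon\le\frac{\beta^2}{\varepsilon^2}$, because $\varepsilon\le\beta^2$, and $L=O(d\log\frac1\beta)$ for fixed $\delta$ and $\beta\le\beta_0$.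
\end{proof}

Likewise, since $\mathfrak s\le M$ for singletons, Theorem~\ref{thm:A} gives the lower bound $\frac14\min\{\frac1\varepsilon,\mathfrak s\frac\beta\varepsilon\}$ in its range of parameters, so this term in Theorem~\ref{thm:C}(ii) is unavoidable for $d=1$.

Section~\ref{sec:A} proves Theorem~\ref{thm:A}, whose short proof is the model for the proof of Theorem~\ref{thm:B} in Section~\ref{sec:B}. Section~\ref{sec:C} proves Theorem~\ref{thm:C} and can be read independently. We use three tail bounds for a sum $S=\zeta_1+\dots+\zeta_n$ of independent variables, with $t>0$. \emph{Hoeffding}: if $\zeta_i\in[0,1]$, then $\Pr(S-ES\ge nt)\le e^{-2nt^2}$. \emph{Bernstein}: if $|\zeta_i-E\zeta_i|\le B$ and $\operatorname{Var}S\le V$, then $\Pr(S-ES\ge t)\le\exp\big(-\frac{t^2}{2(V+Bt/3)}\big)$, and the same holds for $ES-S$. \emph{Chernoff}: if $\zeta_i\in\{0,1\}$ and $t>1$, then $\Pr(S\ge t\,ES)\le(e/t)^{t\,ES}$.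

\section{Singletons: a search for one rare label}\label{sec:A}

Take $\beta=1/M$ and let $X$ be uniform on $[M]$. Let all labels be $0$, except that at one hidden point $j$ the label is $1$ with small probability $p=M\varepsilon$. Every singleton has error close to $1/M$, and $\mathbf 1_{\{j\}}$ is better than the others by $2p/M=2\varepsilon$, so a proper learner has to find $j$. Until a label $1$ appears the learner has seen nothing that distinguishes $j$. A label $1$ costs about $1/p$ queries at the right point, hence about $M/p=1/\varepsilon$ queries in all. The zero function has error $p/M$, which for $p\le\frac12$ is at most the error $(1-p)/M$ of the best singleton. The extra point $0$ in Theorem~\ref{thm:A} absorbs the remaining mass when $\beta<1/M$.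

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The point $1$ is shattered by $\mathbf 1_{\{1\}}$ and $\mathbf 1_{\{2\}}$, and no concept equals $1$ at two points, so $d=1$. The concept $h_0=\mathbf 1_{\{1\}}$, the points $2,\dots,M$ and the concepts $\mathbf 1_{\{2\}},\dots,\mathbf 1_{\{M\}}$ show that $\mathfrak s\ge M-1$. The point $0$ cannot be used in the definition of $\mathfrak s$, since all concepts agree there. Using all of $1,\dots,M$ would require two singletons that differ at exactly one of these points, whereas distinct singletons differ at two of them. So $\mathfrak s=M-1$.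

Let $\lambda=\min\{\beta,1/M\}$ and $p=\varepsilon/\lambda\le\frac12$. Let $X$ have mass $\lambda$ at each of $1,\dots,M$ and mass $1-M\lambda$ at $0$. Under $P_0$ all labels are $0$. Under $P_j$, for $j\in[M]$, the label is $0$ if $X\neq j$ and is Bernoulli with mean $p$ if $X=j$. Then
\[
\operatorname{er}_{P_j}(\mathbf 1_{\{j\}})=\lambda(1-p)\le\beta,\qquad\operatorname{er}_{P_j}(\mathbf 1_{\{i\}})=\lambda+\lambda p\quad(i\ne j).
\]
The gap is $2\lambda p=2\varepsilon>\varepsilon$. Hence a proper learner with the guarantee outputs $\mathbf 1_{\{j\}}$ with probability at least $1-\delta$ under $P_j$.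

Fix such a learner, making at most $n$ queries. We couple its runs under $P_0$ and $P_j$. Use the same sequence $(X_i)$ and the same internal randomness, let $Z_1,Z_2,\dots$ be independent Bernoulli variables with mean $p$, independent of these, and let the labels under $P_j$ be $Y_i=Z_i\mathbf 1[X_i=j]$. Let $J_j$ be the set of indices $i$ with $X_i=j$ that are queried in the run under $P_0$; this set is independent of $(Z_i)$. If $Z_i=0$ for all $i\in J_j$, then by induction on the queries the two runs make the same queries and receive the same answers, so they return the same classifier. The complementary event has probability at most $p\,E|J_j|$. Therefore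
\[
1-\delta\le P_j(\hat h=\mathbf 1_{\{j\}})\le P_0(\hat h=\mathbf 1_{\{j\}})+p\,E|J_j| .
\]
The events $\{\hat h=\mathbf 1_{\{j\}}\}$ are disjoint and $\sum_j|J_j|\le n$. Summing over $j$ gives $M(1-\delta)\le1+pn$. Since $\delta\le\frac14$ and $M\ge2$, we have $M(1-\delta)-1\ge M/4$, so $n\ge\frac M{4p}=\frac{M\lambda}{4\varepsilon}$.
\end{proof}

For $M\beta\le1$ the lower bound is of order $M\beta/\varepsilon$, to be compared with $\beta^2/\varepsilon^2+M$ in \eqref{eq:strong}. It is the larger exactly when $1\ll\beta/\varepsilon\ll M$, in agreement with the two computations of the introduction, which cover $M=2$ and $\beta\ll\varepsilon$.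

The proof has three ingredients: a family of distributions $P_j$ under which success forces the output $h_j$; a null distribution $P_0$ under which the learner's queries are shared among the alternatives; and a comparison of $P_j$ with $P_0$ whose cost depends on the number of queries relevant to $j$. The next section keeps all three.

\section{A logarithmic factor in the leading term}\label{sec:B}

\subsection{The construction in outline}\label{sec:outline}

We replace the $M$ points by $N$ sets $G_1,\dots,G_N$ of mass $1/K$ each, with concepts $h_j=\mathbf 1_{G_j}$. Labels equal $1$ at a background rate $b$, raised to $b+\gamma$ on one hidden set $G_j$. The error of $h_j$ is about $b+1/K$, so the constraint $\beta=3/K$ allows $b=1/K$; a larger background hides the signal better, so we take it this large. If the sets overlap little, $h_j$ beats the other concepts by about $\gamma/K$, which we set to a multiple of $\varepsilon$; thus $\gamma$ is of order $\varepsilon/\beta$.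

Consider first a learner that queries $n$ uniform points. About $n/K$ of them fall in $G_j$, and each of these separates the rates $b+\gamma$ and $b$ by a $\chi^2$-divergence of about $\gamma^2/b=K\gamma^2$. The total is $n\gamma^2$, and singling out one of $N$ alternatives should require $n\gamma^2\gtrsim\log N$. We shall find $N=K^k$ sets of VC dimension less than $4k$, which gives $n\gtrsim k\log K/\gamma^2$, of order $\frac{\beta^2}{\varepsilon^2}d\log\frac1\beta$. The logarithm is the ratio between $\log|\mathcal H|$ and $d$.

An adaptive learner does not spread its queries evenly, and this is the difficulty. It can place much more than a $1/K$ fraction of them in some of the sets. What we need is that, whatever the queried set $A$, only a \emph{polynomially small} fraction of the $G_j$ receive more than $8n/K$ queries. For $K$ disjoint sets, the direct analogue of singletons, up to $K/8$ sets can be oversampled; this is a constant fraction, and the argument below would then lose the factor $\log K$. For graphs of random functions $[R]\to[K]$ the number of oversampled sets is below $\ell\approx K\log(RK)$, and we need $k\ge3$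 to have $\ell\le\sqrt N$.

One more precaution is needed. If labels were noisy given $X$, the learner could query many examples with the same instance $x$, and $x$ lies in about $N/K$ of the sets, far more than $\sqrt N$. We therefore draw a labeling $f$ of the domain once, at random with the rates above, and let $Y=f(X)$. Repeating an instance then gives nothing, and for large $R$ the errors concentrate at their means.

\subsection{Parameters and the class}

Fix $k$, $K$, $\varepsilon$ as in Theorem~\ref{thm:B} and put
\[
\gamma=4K\varepsilon,\quad n=\Big\lfloor\frac{k\log K}{128\gamma^2}\Big\rfloor,\quad b=\frac1K,\quad N=K^k,\quad R=kK^8,\quad\ell=\lceil K\log(RK)\rceil,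
\]
and $\mathcal X=[R]\times[K]$; the sets $\{r\}\times[K]$ are called rows. Since $128\gamma^2=2048K^2\varepsilon^2$, the number $n$ is the one in the theorem. The range of $\varepsilon$ translates into $4K^{-4}\le\gamma\le1/K$.

\begin{lemma}\label{lem:param}
We have $\frac K4\log N\le n\le RK$ and $\ell\le\sqrt N$.
\end{lemma}

\begin{proof}
From $\gamma\le1/K$ we get $\frac1{128\gamma^2}\ge\frac{K^2}{128}\ge\frac K2$, so $n\ge\frac K2k\log K-1\ge\frac K4k\log K=\frac K4\log N$. From $\gamma\ge4K^{-4}$ we get $\frac1{128\gamma^2}\le K^8$, so $n\le kK^8\log K\le kK^9=RK$.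

For the bound on $\ell$, note that $\log k\le3K^{(k-3)/2}$: this reads $\log3\le3$ for $k=3$, and increasing $k$ by one adds less than $1$ on the left and more than $3$ on the right. Also $4+9\log K\le\sqrt K$: at $K=2^{14}$ the left side is below $92$ and the right side is $128$, and $9/K\le1/(2\sqrt K)$ for $K\ge324$. Hence
\[
\ell\le K(\log k+9\log K)+1\le K\cdot K^{(k-3)/2}\,(3+9\log K+1)\le K^{k/2}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:class}
There are functions $g_1,\dots,g_N:[R]\to[K]$ whose graphs $G_j=\{(r,g_j(r)):r\in[R]\}$ have the following properties.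
\begin{enumerate}
\item[(P1)] No set of $4k$ points is shattered by $h_j=\mathbf 1_{G_j}$, $j\in[N]$.
\item[(P2)] $|G_i\cap G_j|\le R/2$ for $i\ne j$.
\item[(P3)] For every $A\subseteq\mathcal X$ with $|A|\le n$, fewer than $\ell$ indices $j$ satisfy $|A\cap G_j|>8n/K$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let the $g_j$ be independent and uniformly random. We bound the three failure probabilities.

(P1) A shattered set lies inside some graph, so its points are in distinct rows. Fix $4k$ points in distinct rows. By the symmetry that exchanges $0$ and $1$, at least half of the $2^{4k}$ patterns on these points have at least $2k$ ones; select exactly $2^{4k-1}$ such patterns. A given $h_j$ realizes a given selected pattern with probability at most $K^{-2k}$, because the values of $g_j$ in at least $2k$ rows are prescribed. Shattering requires distinct indices that realize the selected patterns, and distinct $g_j$ are independent. A union bound over the at most $N^{2^{4k-1}}$ assignments of indices to patterns bounds the probability of shattering by $(NK^{-2k})^{2^{4k-1}}=K^{-k2^{4k-1}}$. There are at most $(RK)^{4k}$ point sets.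 Since $RK=kK^9\le K^{k+9}$ and $2^{4k-3}\ge k+10$, (P1) fails with probability at most
\[
(RK)^{4k}K^{-k2^{4k-1}}=\big(RK\cdot K^{-2^{4k-3}}\big)^{4k}\le K^{-4k}.
\]

(P2) The functions $g_i$ and $g_j$ agree in each row independently with probability $1/K$. If they agree in more than $R/2$ rows, they agree on one of at most $2^R$ sets of $\lceil R/2\rceil$ rows. So (P2) fails with probability at most $N^22^RK^{-R/2}=K^{2k}(4/K)^{R/2}\le K^{2k-R/4}\le K^{-2k}$, where we used $4/K\le K^{-1/2}$ and $R\ge16k$.

(P3) Since $n\le RK=|\mathcal X|$, any smaller set can be enlarged, and it suffices to treat $|A|=n$. For fixed $A$ and $j$, the number $|A\cap G_j|$ is a sum over rows of independent Bernoulli variables with total mean $n/K$. By Chernoff's bound and $e^2\le8$, $\Pr(|A\cap G_j|>8n/K)\le(e/8)^{8n/K}\le e^{-8n/K}$. These events are independent over $j$. A union bound over $A$ and over sets of $\ell$ indices bounds the failure probability by $(RK)^nN^\ell e^{-8n\ell/K}$. We split the exponent into halves. By the definition of $\ell$, $4n\ell/K\ge4n\log(RK)$, and by Lemma~\ref{lem:param}, $4n\ell/K\ge\ell\log N$. So (P3) fails with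 probability at most $(RK)^{-3n}$.

Each of the three bounds is less than $\frac13$.
\end{proof}

Fix such functions and let $\mathcal H=\{h_1,\dots,h_N\}$. By (P1) its VC dimension is at most $4k-1$, and by (P2) the $h_j$ are distinct.

\subsection{Success forces identification}

For $f:\mathcal X\to\{0,1\}$ let $P_f$ be the law of $(X,f(X))$ with $X$ uniform on $\mathcal X$. Under $Q_0$ the values $f(x)$ are i.i.d.\ Bernoulli with mean $b$. Under $Q_j$, for $j\in[N]$, they are independent Bernoulli with means $b+\gamma\mathbf 1[x\in G_j]$. We also write $Q_0,Q_j$ for the joint laws of $f$, the unlabeled sequence and the learner's internal randomness, which are independent.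

\begin{lemma}\label{lem:identify}
If a proper learner has the guarantee with $\beta=3/K$, the given $\varepsilon$ and $\delta\le\frac14$, then $Q_j(\hat h=h_j)>\frac12$ for every $j\in[N]$.
\end{lemma}

\begin{proof}
Write $f(G)=\sum_{x\in G}f(x)$. The concept $h_i$ errs at the $R-f(G_i)$ points of $G_i$ with label $0$ and at the $f(\mathcal X)-f(G_i)$ points outside $G_i$ with label $1$. So $\operatorname{er}_{P_f}(h_i)=\frac1{RK}\big(R+f(\mathcal X)-2f(G_i)\big)$ and
\[
\operatorname{er}_{P_f}(h_i)-\operatorname{er}_{P_f}(h_j)=\frac2{RK}\big(f(G_j)-f(G_i)\big).
\]
Work under $Q_j$. We have $Ef(G_j)=Rb+\gamma R$ and, by (P2), $Ef(G_i)=Rb+\gamma|G_i\cap G_j|\le Rb+\gamma R/2$ for $i\ne j$. Each $f(G_i)$ has variance at most $R(b+\gamma)\le2R/K$. Bernstein's inequality with deviation $\gamma R/8$ has exponent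
\[
\frac{\gamma^2R^2/64}{2(2R/K+\gamma R/24)}\ge\frac{\gamma^2RK}{128\,(2+1/24)}\ge\frac{\gamma^2RK}{300}\ge\frac{16kK}{300},
\]
by $\gamma\le1/K$ and then $\gamma^2\ge16K^{-8}$; the last step is what dictates the size of $R$. Since $\log K\le\sqrt K\le K/128$, we have $2Ne^{-16kK/300}\le2e^{-kK/25}\le\frac1{16}$. So with probability at least $\frac{15}{16}$ all $f(G_i)$ are within $\gamma R/8$ of their means, and then for $i\ne j$
\[
\operatorname{er}_{P_f}(h_i)-\operatorname{er}_{P_f}(h_j)\ge\frac2{RK}\Big(\frac{\gamma R}2-\frac{\gamma R}4\Big)=\frac\gamma{2K}=2\varepsilon .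
\]
Next, $\operatorname{er}_{P_f}(h_j)\le\frac1{RK}\big(R+f(\mathcal X\setminus G_j)\big)\le\frac3K$ unless $f(\mathcal X\setminus G_j)>2R$. This sum has mean and variance at most $R$, so Bernstein's inequality bounds the probability of the exception by $e^{-3R/8}\le\frac1{16}$.

Thus $f$ lies, with probability at least $\frac78$, in a set of labelings for which $\min_h\operatorname{er}_{P_f}(h)\le\beta$ and $h_j$ is the only concept within $\varepsilon$ of the minimum. For each such $f$ the guarantee gives $\hat h=h_j$ with probability at least $\frac34$. Hence $Q_j(\hat h=h_j)\ge\frac78\cdot\frac34>\frac12$.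
\end{proof}

\begin{remark}
The zero function has error $f(\mathcal X)/(RK)$. On the concentration event of this proof $f(G_i)\le R(b+\gamma)+\gamma R/8\le3R/K<R/2$ for all $i$, so it has smaller error than every $h_i$. The distributions are hard only for proper learners.
\end{remark}

\subsection{Change of measure along a stopped run}

In Section~\ref{sec:A} the runs under the null and the alternative coincided until a rare event. Here labels are informative from the first query, and we compare $Q_j$ with $Q_0$ through the second moment of the likelihood ratio. That moment grows exponentially in the number of queried points of $G_j$, which may be as large as $n$. We therefore stop the comparison as soon as $G_j$ is oversampled and count this as a success for the learner. By (P3) the concession is made for few $j$.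

\begin{lemma}\label{lem:upper}
For every learner that makes at most $n$ queries, $\frac1N\sum_{j=1}^NQ_j(\hat h=h_j)<\frac12$.
\end{lemma}

\begin{proof}
Condition on the unlabeled sequence and the internal randomness. They are independent of $f$ and have the same law under all $Q_j$, so it suffices to prove the bound $eK^{-9/16}<\frac12$ for each of their values. The learner is now deterministic. A query of $Y_i$ returns $f(X_i)$, and it returns nothing new if the value of $f$ at that point is already known. So the run consists in revealing $f$ at distinct points $x_1,x_2,\dots$, where $x_l$, and the decision whether to go on, are determined by $f(x_1),\dots,f(x_{l-1})$. Let $A$ be the final set of revealed points; $|A|\le n$.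

Fix $j$ and let $u=\lfloor8n/K\rfloor+1$. The \emph{stopped run} ends when $u$ points of $G_j$ have been revealed, or when the learner finishes, whichever comes first. Let
\[
F_j=\{|A\cap G_j|>8n/K\}\cup\{|A\cap G_j|\le8n/K,\ \hat h=h_j\}\supseteq\{\hat h=h_j\}.
\]
The stopped run determines whether $F_j$ occurs: if it ends with $u$ revealed points of $G_j$, then $F_j$ occurs, and otherwise it is the whole run and determines $\hat h$.

Let $\varphi(1)=\frac{b+\gamma}b$ and $\varphi(0)=\frac{1-b-\gamma}{1-b}$. For $0\le l\le n$ let $c_l$ be the number of points of $G_j$ among the first $l$ revelations of the stopped run, and let $\mathcal L_l$ be the product of $\varphi(f(x))$ over these points; both are frozen once the stopped run has ended. Each possible record $(x_1,y_1),\dots,(x_s,y_s)$ of the stopped run occurs exactly on the event $\{f(x_1)=y_1,\dots,f(x_s)=y_s\}$. Since $Q_0$ and $Q_j$ are product measures that agree outside $G_j$, the ratio of the $Q_j$- and $Q_0$-probabilities of this event is the value of $\mathcal L_n$ on it. Hence $Q_j(F_j)=E_{Q_0}[\mathbf 1_{F_j}\mathcal L_n]$.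

Under $Q_0$, given the first $l$ revelations, the next value is Bernoulli with mean $b$, because $x_{l+1}$ is a new point determined by the past. For such a variable $y$,
\[
E\varphi(y)^2=\frac{(b+\gamma)^2}b+\frac{(1-b-\gamma)^2}{1-b}=1+\frac{\gamma^2}{b(1-b)}\le\tau:=1+2K\gamma^2 .
\]
Whether $x_{l+1}\in G_j$ is also determined by the past. If it is not, $\mathcal L_l^2\tau^{-c_l}$ does not change; if it is, this quantity is multiplied by $\varphi(f(x_{l+1}))^2/\tau$, of conditional mean at most $1$. So $\mathcal L_l^2\tau^{-c_l}$ is a $Q_0$-supermartingale with initial value $1$, and $c_n\le u$ gives $E_{Q_0}\mathcal L_n^2\le\tau^u\le e^{2K\gamma^2u}$. By the Cauchy--Schwarz inequality,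
\[
Q_j(\hat h=h_j)\le Q_j(F_j)\le\sqrt{Q_0(F_j)}\;e^{K\gamma^2u}.
\]

For every $f$, at most $\ell-1$ indices have $|A\cap G_j|>8n/K$, by (P3), and at most one index has $\hat h=h_j$. So $\sum_jQ_0(F_j)\le\ell$, and by concavity of the square root and Lemma~\ref{lem:param},
\[
\frac1N\sum_j\sqrt{Q_0(F_j)}\le\sqrt{\ell/N}\le N^{-1/4}=K^{-k/4}.
\]
Finally $K\gamma^2u\le8\gamma^2n+K\gamma^2\le\frac k{16}\log K+1$ by the definition of $n$. Altogether the average is at most $eK^{k/16-k/4}\le eK^{-9/16}$, and $K^{9/16}\ge2^{7}>2e$.
\end{proof}

Lemmas~\ref{lem:identify} and~\ref{lem:upper} cannot both apply to the same learner, so no proper learner with at most $n$ queries has the guarantee. This proves Theorem~\ref{thm:B}.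

\subsection{The two corollaries}

\begin{proof}[Proof of Corollary~\ref{cor:param}]
Let $k=\lfloor(d+1)/4\rfloor$ and $K=\lceil3/\beta\rceil$. Then $k\ge3$, $4k-1\le d$, $k\ge(d-2)/4\ge d/8$ and $K\ge K_0$. From $3/\beta\le K\le6/\beta$ we get $K^{-5}\le\beta^5\le\varepsilon\le\frac{\beta^2}{144}\le\frac1{4K^2}$, so Theorem~\ref{thm:B} applies. As $3/K\le\beta$ and the query complexity is an integer that is nondecreasing in $\beta$, the class of the theorem has proper query complexity at least
\[
\frac{k\log K}{2048K^2\varepsilon^2}\ge\frac1{8\cdot36\cdot2048}\cdot\frac{\beta^2}{\varepsilon^2}\,d\log\frac1\beta .\qedhere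
\]
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:one}]
For $K\ge K_0$ let $\mathcal H_K$ on $\mathcal X_K$ be the class of Theorem~\ref{thm:B} for $k=3$ and $\varepsilon=K^{-3}$, and fix a member $h^K\in\mathcal H_K$. We glue these classes so that a concept can vary on one block only. Let $\mathcal X$ be the disjoint union of the blocks $\mathcal X_K$, let $h_*$ equal $h^K$ on each $\mathcal X_K$, and let $\mathcal H^*$ consist of all functions that equal a member of $\mathcal H_K$ on one block $\mathcal X_K$ and equal $h_*$ on all other blocks.

Replacing every $h\in\mathcal H^*$ by $h\oplus h_*$ (addition mod $2$) permutes the patterns on any finite set, so it does not change which sets are shattered. Each $h\oplus h_*$ vanishes outside a single block, so it is never $1$ at points of two blocks, and a shattered set lies in one block. The restrictions of members of $\mathcal H^*$ to $\mathcal X_K$ form exactly $\mathcal H_K$. Hence the VC dimension of $\mathcal H^*$ is at most $11$.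

If $P$ is supported on $\mathcal X_K\times\{0,1\}$, errors depend only on restrictions to $\mathcal X_K$. So a proper learner for $\mathcal H^*$ yields, by restricting its output, a proper learner for $\mathcal H_K$ with the same errors and the same infimum, and it needs more than $\lfloor\frac3{2048}K^4\log K\rfloor$ queries. The bound \eqref{eq:weak} is $O(K^4)+K^3\,\mathrm{polylog}(K)=O(K^4)$ for any constants and polylogarithmic factors that do not depend on $K$. The same estimate holds for \eqref{eq:strong}, since $\min\{\mathfrak sd,\frac d\varepsilon\}\le\frac d\varepsilon$ and the star number of $\mathcal H^*$ does not depend on $K$.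
\end{proof}

\section{A proper learner for every class}\label{sec:C}

\subsection{Plan}\label{sec:plan}

For two concepts we sampled from their region of disagreement. For many concepts there are many such regions, and the learner must serve them all with one sample. It proceeds as follows. It replaces $P$ by a large finite pool with hidden labels, so that the marginal is known exactly and any sampling distribution on the pool can be realized. It finds a base concept $h_0$ of error $O(\alpha)$ and discards all concepts farther than $O(\alpha)$ from $h_0$. It reduces the remaining ones to $N$ candidates with $\log N=O(d\log\frac4\alpha)$; this is where the logarithmic factor enters. It learns a sampling distribution under which the errors of all candidates can be estimated with variance $O(\alpha^2)$ up to a lower-order term. Finally it estimates these errors and returns the best candidate.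

All concepts below are selected through their restrictions to finite samples. If $\mathcal H$ is universally separable, that is, if every member is a pointwise limit of a sequence from one countable subclass, then this subclass has the same restrictions to finite sets, and taking the first suitable concept in an enumeration of it makes all selections measurable. In the Suslin case one uses measurable selection, as is standard.

\subsection{Tools from VC theory}

We use two standard facts. \emph{Haussler's packing bound} \cite{Hau95}: in a class of VC dimension at most $v$, for any probability measure $\nu$ and $r\in(0,1]$, a set of concepts with pairwise $\nu(h\ne h')>r$ has size at most $e(v+1)(2e/r)^v$. The \emph{Vapnik--Chervonenkis inequality}: let $\operatorname{er}_S(h)$ be the fraction of examples of a sample $S\sim P^n$, $n\ge d$, on which $h$ errs; then for $\eta>0$ each of the two events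
\[
\exists h:\ \operatorname{er}_P(h)-\operatorname{er}_S(h)>\eta\sqrt{\operatorname{er}_P(h)},\qquad\exists h:\ \operatorname{er}_S(h)-\operatorname{er}_P(h)>\eta\sqrt{\operatorname{er}_S(h)}
\]
has probability at most $4(2en/d)^de^{-n\eta^2/4}$. The inequality is applied to the error sets $\{(x,y):h(x)\ne y\}$, which have VC dimension at most $d$: two examples with the same instance cannot be shattered, since membership of one determines membership of the other, and examples with distinct instances are shattered by the error sets only if their instances are shattered by $\mathcal H$. Thus with probability at least $1-\delta$ neither event occurs for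
\begin{equation}\label{eq:eta}
\eta^2=\frac4n\Big(d\log\frac{2en}d+\log\frac8\delta\Big).
\end{equation}

\begin{lemma}[Relative deviations]\label{lem:rel}
There is a universal $C$ such that, if $\alpha\in(0,1]$ and $n\ge\frac C\alpha(d\log\frac4\alpha+\log\frac2\delta)$, then with probability at least $1-\delta$ over $S\sim P^n$ all $h\in\mathcal H$ satisfy $\operatorname{er}_P(h)\le2\operatorname{er}_S(h)+\alpha$ and $\operatorname{er}_S(h)\le2\operatorname{er}_P(h)+\alpha$.
\end{lemma}

\begin{proof}
We show that $\eta^2\le\alpha$ in \eqref{eq:eta}. The function $x\mapsto\log(2ex)/x$ decreases for $x\ge1$, and $n/d\ge x_0:=\frac C\alpha\log\frac4\alpha$. Since $\log(2ex_0)\le\log(2eC)+2\log\frac4\alpha$ and $\log\frac4\alpha\ge1$,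
\[
\frac{4d}n\log\frac{2en}d\le\frac{4\log(2ex_0)}{x_0}\le4\alpha\,\frac{\log(2eC)+2}C .
\]
Also $\frac4n\log\frac8\delta\le\frac{12}n\log\frac2\delta\le\frac{12\alpha}C$. For large $C$ the sum is at most $\alpha$. Now $\eta\sqrt x\le\frac x2+\frac{\eta^2}2$ turns $\operatorname{er}_P(h)\le\operatorname{er}_S(h)+\eta\sqrt{\operatorname{er}_P(h)}$ into $\frac12\operatorname{er}_P(h)\le\operatorname{er}_S(h)+\frac\alpha2$, and the other inequality follows with $P$ and $S$ exchanged.
\end{proof}

The term $\log(n/d)$ in \eqref{eq:eta} becomes $\log\frac1\varepsilon$ for samples of size $\beta^2/\varepsilon^2$, which is too much for the leading term of Theorem~\ref{thm:C}. The next lemma replaces it by the logarithm of the inverse mass of the sets.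

\begin{lemma}\label{lem:V}
Let $\nu$ be a probability measure on a finite set and let $\mathcal E$ be a family of subsets of VC dimension at most $v$, $v\ge1$, with $\nu(E)\le\sigma^2\in(0,1]$ for all $E\in\mathcal E$. Let $\nu_n$ be the empirical measure of $n$ i.i.d.\ draws from $\nu$. With probability at least $1-\delta$,
\[
\sup_{E\in\mathcal E}|\nu_n(E)-\nu(E)|\le C\Big(\sqrt{\frac{\sigma^2\Lambda}n}+\frac\Lambda n\Big),\qquad\Lambda=v\log\frac{e^4}{\sigma^2}+\log\frac1\delta .
\]
\end{lemma}

\begin{proof}
Let $Z\le1$ be the expected supremum and $\hat\sigma^2=\sup_{\mathcal E}\nu_n(E)$, so $E\hat\sigma^2\le\sigma^2+Z\le2$. Let $\phi(x)=x\log(e^4/x)$ and $\phi(0)=0$; this function is nonnegative, concave and increasing on $[0,2]$.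

Let $\zeta_1,\dots,\zeta_n$ be the draws, let $\chi_1,\dots,\chi_n$ be independent uniform signs, and put $W_E=n^{-1/2}\sum_i\chi_i\mathbf 1_E(\zeta_i)$. The symmetrization inequality gives $Z\le2n^{-1/2}E\sup_{\mathcal E}|W_E|$. Given the draws, $Ee^{\lambda(W_E-W_F)}\le e^{\lambda^2\varrho(E,F)^2/2}$ for the pseudometric $\varrho(E,F)=\nu_n(E\triangle F)^{1/2}$. Dudley's entropy bound for such a process, indexed by $\mathcal E\cup\{\emptyset\}$ with $W_\emptyset=0$, states that $E\sup|W_E|\le C\int_0^{\mathrm{diam}}\sqrt{\log D(u)}\,du$, where $D(u)$ is the largest size of a subfamily with pairwise distances greater than $u$. Distance greater than $u$ means $\nu_n(E\triangle F)>u^2$, so Haussler's bound gives $\log D(u)\le\log(1+e(v+1)(2e/u^2)^v)\le Cv\log(e^2/u)$ for $u\le1$. The diameter is at most $\min\{1,2\hat\sigma\}$, and the bound on the integrand decreases in $u$, so the integral is at most $C\sqrt v\int_0^{\hat\sigma}\sqrt{\log(e^2/u)}\,du$. By the Cauchy--Schwarz inequality, for $s\in(0,1]$,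
\[
\int_0^s\sqrt{\log(e^2/u)}\,du\le\Big(s\int_0^s\log(e^2/u)\,du\Big)^{1/2}=s\sqrt{\log(e^3/s)}\le\sqrt{\phi(s^2)} .
\]
Since $\sqrt\phi$ is concave and increasing, Jensen's inequality yields
\[
Z\le C\sqrt{v/n}\;E\sqrt{\phi(\hat\sigma^2)}\le C\sqrt{v\,\phi(\sigma^2+Z)/n}.
\]
If $Z\le\sigma^2$, then $\phi(\sigma^2+Z)\le\phi(2\sigma^2)\le2\sigma^2\log\frac{e^4}{\sigma^2}$, so $Z\le C\sqrt{\sigma^2\Lambda/n}$. If $Z>\sigma^2$, then $\phi(\sigma^2+Z)\le\phi(2Z)\le2Z\log\frac{e^4}{\sigma^2}$, so $Z\le C\sqrt{Z\Lambda/n}$ and $Z\le C\Lambda/n$.

Bousquet's inequality, for the centered functions $\pm(\mathbf 1_E-\nu(E))$, which are bounded by $1$ and have variance at most $\sigma^2$, states that with probability at least $1-e^{-t}$ the supremum is at most $Z+\sqrt{2t(\sigma^2+2Z)/n}+\frac t{3n}$. Since $\sqrt{4tZ/n}\le Z+t/n$, this is at most $2Z+\sqrt{2t\sigma^2/n}+2t/n$. Take $t=\log\frac1\delta\le\Lambda$.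
\end{proof}

The star number enters through one fact: concepts close to $h_0$ can together disagree with $h_0$ only on a small region.

\begin{lemma}\label{lem:S}
Let $X_1,\dots,X_m\in\mathcal X$, let $\mu$ be the uniform measure on the indices $[m]$, and write $\mu(h\ne h')=\mu\{i:h(X_i)\ne h'(X_i)\}$. Let $h_0\in\mathcal H$, $\rho>0$, and $\mathcal H_0\subseteq\mathcal H$ with $\mu(h\ne h_0)\le\rho$ for all $h\in\mathcal H_0$. Then $D=\{i:h(X_i)\ne h_0(X_i)\text{ for some }h\in\mathcal H_0\}$ satisfies $\mu(D)\le4\mathfrak s\rho$.
\end{lemma}

\begin{proof}
As $\mathfrak s\ge1$, we may assume $\mu(D)\ge\rho$, so $p=\rho/\mu(D)\le1$. For $i\in D$ pick $h^{(i)}\in\mathcal H_0$ that differs from $h_0$ at $X_i$. Draw $s=\lceil\frac1{2p}\rceil$ independent uniform indices $i_1,\dots,i_s$ from $D$, and call an ordered pair $(a,a')$ with $a\ne a'$ \emph{bad} if $h^{(i_a)}$ differs from $h_0$ at $X_{i_{a'}}$. Given $i_a$, this has probability at most $p$, because the indices at which $h^{(i_a)}$ and $h_0$ differ lie in $D$ and have $\mu$-measure at most $\rho$. Since $(s-1)p\le\frac12$, the expectation of $s$ minus the number of bad pairs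 is at least $s-s(s-1)p\ge\frac s2\ge\frac1{4p}$. Fix an outcome that attains the expectation or more, and delete one position from each bad pair. At least $\frac1{4p}$ positions remain, with no bad pair among them. Their instances are distinct, since $X_{i_a}=X_{i_{a'}}$ would make $(a,a')$ bad. Together with $h_0$ and the concepts $h^{(i_a)}$ they show that $\mathfrak s\ge\frac1{4p}=\frac{\mu(D)}{4\rho}$.
\end{proof}

\subsection{Learning a sampling design}\label{sec:design}

The central step is a statement about finite sets. Let $D\subseteq[m]$ be nonempty with $|D|=\kappa m$, let $z\in\{0,1\}^D$ be hidden, and let $\Delta_a$, $a\in I$, be finitely many known nonempty subsets of $D$. Assume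
\begin{equation}\label{eq:budget}
\frac{|\Delta_a|}m\le\rho\quad(a\in I),\qquad\frac1m\sum_{i\in D}z_i\le\rho .
\end{equation}
We want to estimate all the numbers $\theta_a=\frac1m\sum_{i\in\Delta_a}z_i$. A \emph{design} is a function $w:D\to(0,\infty)$ with $\frac1m\sum_{i\in D}w(i)=1$. If $i$ is drawn with probability $w(i)/m$, the variable $z_i\mathbf 1[i\in\Delta_a]/w(i)$ has mean $\theta_a$ and second moment
\[
V_w(a)=\frac1m\sum_{i\in\Delta_a}\frac{z_i}{w(i)} .
\]
The uniform design $w=1/\kappa$ has $V_w(a)=\kappa\theta_a\le\kappa\rho$, and we want $\rho^2$, which is much smaller when $\kappa\gg\rho$.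

\begin{example}
Let the $\Delta_a$ partition $D=[m]$ into $1/\rho$ sets of mass $\rho$, and let $w$ equal $w_a$ on $\Delta_a$, with $\rho\sum_aw_a=1$. Then $V_w(a)=\theta_a/w_a$. The uniform design gives $V_w(a)=\theta_a$, which is $\rho$ if $z$ is the indicator of $\Delta_a$. If all $\theta_a$ are positive, the design $w_a=\theta_a/(\rho\sum_{a'}\theta_{a'})$ gives $V_w(a)=\rho\sum_{a'}\theta_{a'}\le\rho^2$ for all $a$. No design chosen without looking at $z$ does as well: some $w_a$ is at most $1$, and $z=\mathbf 1_{\Delta_a}$ then gives $V_w(a)\ge\rho$.
\end{example}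

So a good design has to be learned from the labels. What can be done without labels is to be good \emph{on average} against a given weighting of the sets. For a probability vector $p$ on $I$ let $\psi_p(i)=\sum_ap_a\mathbf 1[i\in\Delta_a]$, let $\Psi_p=\frac1m\sum_i\psi_p(i)=\sum_ap_a|\Delta_a|/m\in(0,\rho]$, and let
\[
w_p(i)=\frac1{2\kappa}+\frac{\psi_p(i)}{2\Psi_p}\qquad(i\in D).
\]
This is a design, half uniform and half proportional to the coverage $\psi_p$. The uniform half keeps $1/w_p\le2\kappa$, and the other half gives $\psi_p/w_p\le2\Psi_p$, so that by \eqref{eq:budget}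
\begin{equation}\label{eq:avg}
\sum_ap_aV_{w_p}(a)=\frac1m\sum_{i\in D}\frac{\psi_p(i)}{w_p(i)}z_i\le2\Psi_p\cdot\frac1m\sum_{i\in D}z_i\le2\rho^2 .
\end{equation}
To pass from the average to the maximum, we let $p$ chase the sets with large $V_w(a)$ by multiplicative updates, fed with one queried label per round, and average the designs $w_p$ that occur.

\begin{lemma}\label{lem:design}
For every integer $T\ge1$ there is a randomized procedure that reads at most $T$ entries of $z$ and returns a design $\bar w\ge\frac1{2\kappa}$ such that, if \eqref{eq:budget} holds, then for every $\delta'\in(0,1)$, with probability at least $1-\delta'$,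
\[
V_{\bar w}(a)\le10\rho^2+\frac{10\kappa^2}T\Big(\log|I|+\log\frac2{\delta'}\Big)\qquad\text{for all }a\in I .
\]
\end{lemma}

\begin{proof}
Let $p_1$ be uniform on $I$. For $t=1,\dots,T$ let $w_t=w_{p_t}$, draw $i_t$ uniformly from $D$, read $z_{i_t}$, and set
\[
\xi_t(a)=\frac{z_{i_t}\mathbf 1[i_t\in\Delta_a]}{2\kappa\,w_t(i_t)}\in[0,1],\qquad p_{t+1}(a)=\frac{p_t(a)e^{\xi_t(a)}}{\sum_{a'}p_t(a')e^{\xi_t(a')}} .
\]
Return $\bar w=\frac1T\sum_tw_t$, which is a design with $\bar w\ge\frac1{2\kappa}$. Let $E_t$ be the expectation given the rounds before $t$, and let $\bar\xi_t=\sum_ap_t(a)\xi_t(a)\in[0,1]$. Since $|D|=\kappa m$, and by \eqref{eq:avg},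
\begin{equation}\label{eq:cond}
E_t\xi_t(a)=\frac{V_{w_t}(a)}{2\kappa^2},\qquad E_t\bar\xi_t\le\frac{\rho^2}{\kappa^2}.
\end{equation}

By convexity, $e^x\le1+(e-1)x$ and $e^{-x}\le1-(1-\frac1e)x$ on $[0,1]$. The normalizing sums multiply to $\prod_t\sum_{a'}p_t(a')e^{\xi_t(a')}=\frac1{|I|}\sum_{a'}e^{\sum_t\xi_t(a')}$, and each is at most $1+(e-1)\bar\xi_t$. Keeping one term on the right and taking logarithms gives, for every $a\in I$,
\begin{equation}\label{eq:hedge}
\sum_t\xi_t(a)\le\log|I|+(e-1)\sum_t\bar\xi_t .
\end{equation}
The same two inequalities give $E_te^{\bar\xi_t}\le e^{(e-1)E_t\bar\xi_t}$ and $E_te^{-\xi_t(a)}\le e^{-(1-1/e)E_t\xi_t(a)}$. So the exponentials of $\sum_{s\le t}[\bar\xi_s-(e-1)E_s\bar\xi_s]$ and of $\sum_{s\le t}[(1-\frac1e)E_s\xi_s(a)-\xi_s(a)]$ are supermartingales with initial value $1$. By Markov's inequality at the levels $2/\delta'$ and $2|I|/\delta'$ and a union bound, with probability at least $1-\delta'$, for all $a\in I$,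
\[
\sum_t\bar\xi_t\le(e-1)\sum_tE_t\bar\xi_t+\log\frac2{\delta'},\qquad\sum_tE_t\xi_t(a)\le\frac e{e-1}\Big(\sum_t\xi_t(a)+\log\frac{2|I|}{\delta'}\Big).
\]
Chaining these with \eqref{eq:hedge} and \eqref{eq:cond},
\[
\sum_t\frac{V_{w_t}(a)}{2\kappa^2}\le e(e-1)\frac{T\rho^2}{\kappa^2}+\frac{2e}{e-1}\log|I|+\Big(e+\frac e{e-1}\Big)\log\frac2{\delta'} .
\]
Each of the three constants is at most $5$. Multiply by $2\kappa^2/T$, and note that $V_{\bar w}(a)\le\frac1T\sum_tV_{w_t}(a)$ by convexity of $x\mapsto1/x$.
\end{proof}

\subsection{The learner}

Let $P$ satisfy $\inf_{\mathcal H}\operatorname{er}_P\le\beta$, and recall that $\alpha=\max\{\beta,\varepsilon\}\le1$ and $L=d\log\frac4\alpha+\log\frac2\delta$. The learners for (i) and (ii) differ only in Step 1. There are at most six exceptional events, each of probability at most $\delta/8$, and each step is analyzed outside the earlier ones. Note that $\log\frac{16}\delta\le4\log\frac2\delta$.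

\medskip\noindent\textbf{Step 0: the pool.} Set aside $m$ examples $(X_1,Y_1),\dots,(X_m,Y_m)$, called the pool $U$, without querying them. Let $\mu$ be uniform on $[m]$ and $\operatorname{er}_U(h)=\mu\{i:h(X_i)\ne Y_i\}$. Choose $m=m(d,\varepsilon,\delta)$ so large that $e^{-2m\varepsilon^2}\le\delta/8$ and that $\eta\le\varepsilon/16$ in \eqref{eq:eta} for sample size $m$ and confidence parameter $\delta/8$. Since errors are at most $1$, with probability at least $1-\delta/8$,
\begin{equation}\label{eq:pool}
\sup_{h\in\mathcal H}|\operatorname{er}_U(h)-\operatorname{er}_P(h)|\le\frac\varepsilon{16}.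
\end{equation}
Let $h_U$ minimize $\operatorname{er}_U$ over $\mathcal H$; the learner does not know it. By \eqref{eq:pool}, $\operatorname{er}_U(h_U)\le\beta+\frac\varepsilon{16}\le1.1\alpha$.

\medskip\noindent\textbf{Step 1: a base concept $h_0\in\mathcal H$ with $\operatorname{er}_U(h_0)\le12\alpha$.} If $\alpha\ge\frac1{12}$, any $h_0$ will do. Let $\alpha<\frac1{12}$.

For (i), query all labels of a sample $S$ of $\lceil CL/\alpha\rceil$ examples outside the pool and let $h_0$ minimize $\operatorname{er}_S$ over $\mathcal H$. Some $h\in\mathcal H$ has $\operatorname{er}_P(h)\le1.1\alpha$. By Lemma~\ref{lem:rel}, with probability at least $1-\delta/8$, $\operatorname{er}_S(h_0)\le\operatorname{er}_S(h)\le3.2\alpha$ and $\operatorname{er}_P(h_0)\le7.4\alpha$. By \eqref{eq:pool}, $\operatorname{er}_U(h_0)\le12\alpha$.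

For (ii) we cannot afford $1/\alpha$ queries, and we use the projection from the introduction, whose loss of a constant factor is harmless here. Run $\mathbb A_{\mathrm{avid}}$ on examples outside the pool with accuracy $\alpha$ and confidence parameter $\delta/8$. By \eqref{eq:strong}, and since $\beta\le\alpha$ and $\varepsilon\le\alpha$, this costs $O(d+\log\frac2\delta)+\tilde O(\min\{\mathfrak sd,\frac d\varepsilon\})$ queries, and with probability at least $1-\delta/8$ its output $\hat h$ has $\operatorname{er}_P(\hat h)\le2\alpha$. As $\hat h$ is independent of the pool, Hoeffding's inequality and $e^{-2m\alpha^2}\le\delta/8$ give $\operatorname{er}_U(\hat h)\le3\alpha$ with probability at least $1-\delta/8$. Let $h_0\in\mathcal H$ minimize $\mu(h\ne\hat h)$, which needs no label. The minimum is at most $\mu(h_U\ne\hat h)\le1.1\alpha+3\alpha$, so $\operatorname{er}_U(h_0)\le7.1\alpha$.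

From now on we condition on the pool, with its labels, and on $h_0$. The remaining randomness is the learner's own choice of pool indices.

\medskip\noindent\textbf{Step 2: localization.} Let $\rho=14\alpha$ and $\mathcal H_0=\{h\in\mathcal H:\mu(h\ne h_0)\le\rho\}$. Then $h_U\in\mathcal H_0$, because $\mu(h_U\ne h_0)\le1.1\alpha+12\alpha$. For $h\in\mathcal H_0$ let $\Delta_h=\{i:h(X_i)\ne h_0(X_i)\}$, let $D$ be the union of these sets, and let $\kappa=\mu(D)$. All of this is known to the learner. If $D=\emptyset$, output $h_0$, which agrees with $h_U$ on the pool. Otherwise Lemma~\ref{lem:S} gives, whether or not an exceptional event has occurred,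
\begin{equation}\label{eq:kappa}
\kappa\le\min\{1,56\,\mathfrak s\alpha\}.
\end{equation}
Let $\nu$ be uniform on $D$ and $z_i=\mathbf 1[Y_i\ne h_0(X_i)]$; a query of $Y_i$ reveals $z_i$. At an index $i\in\Delta_h$ the concept $h_0$ errs if $z_i=1$ and $h$ errs if $z_i=0$, and outside $\Delta_h$ they agree. Hence, for $h\in\mathcal H_0$,
\begin{equation}\label{eq:decomp}
\operatorname{er}_U(h)=\operatorname{er}_U(h_0)+\mu(\Delta_h)-2\theta(h),\qquad\theta(h)=\frac1m\sum_{i\in\Delta_h}z_i .
\end{equation}
Only $\theta(h)$ has to be estimated in order to compare concepts. Moreover $\mu(\Delta_h)\le\rho$ and $\frac1m\sum_{i\in D}z_i\le\operatorname{er}_U(h_0)\le\rho$, which is \eqref{eq:budget}.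

\medskip\noindent\textbf{Step 3: finitely many candidates.} A cover of $\mathcal H_0$ at scale $\varepsilon$ would contain a near-optimal concept, but the logarithm of its size can only be bounded by $d\log\frac1\varepsilon$. We cover at the coarser scale $r=\alpha^2$ and choose a good representative in each cell, which is cheap because concepts in one cell differ on little mass. Let $g_1,\dots,g_N$ be a maximal subset of $\mathcal H_0$ with pairwise $\mu(g_a\ne g_{a'})>r$. By Haussler's bound,
\[
\log N\le1+\log(d+1)+d\log\frac{2e}{\alpha^2}\le Cd\log\frac4\alpha .
\]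
By maximality each $h\in\mathcal H_0$ can be assigned to a cell $a$ with $\mu(h\ne g_a)\le r$, and $g_a$ falls in cell $a$. Query $n_3$ i.i.d.\ draws from $\nu$, with empirical measure $\nu_{n_3}$, and let $h_a$ minimize the empirical error $\nu_{n_3}(A_h)$ within cell $a$, where $A_h=\{i\in D:h(X_i)\ne Y_i\}$.

Let $a^*$ be the cell of $h_U$, and for $h$ in this cell put $E_h=A_h\setminus A_{h_U}$ and $E'_h=A_{h_U}\setminus A_h$. Since $h$ and $h_U$ agree outside $D$,
\[
\operatorname{er}_U(h)-\operatorname{er}_U(h_U)=\kappa\big(\nu(E_h)-\nu(E'_h)\big),\qquad\nu_{n_3}(A_h)-\nu_{n_3}(A_{h_U})=\nu_{n_3}(E_h)-\nu_{n_3}(E'_h).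
\]
The sets $A_h$ have VC dimension at most $d$, as error sets. A set shattered by the $E_h$ is disjoint from $A_{h_U}$, and on it $E_h$ and $A_h$ have the same trace. A set shattered by the $E'_h$ lies in $A_{h_U}$, and on it $E'_h$ is the complement of $A_h$. So both families have VC dimension at most $d$. Both $E_h$ and $E'_h$ lie in the set where $h$ and $h_U$ differ, which has $\mu$-measure at most $2r$, so their $\nu$-measure is at most $\sigma^2:=\min\{1,2r/\kappa\}$. We have $\sigma^2\ge\alpha^2$ and $\kappa^2\sigma^2\le2\kappa r\le2\alpha^2$. Apply Lemma~\ref{lem:V} to each family with confidence parameter $\delta/16$; then $\Lambda\le d\log\frac{e^4}{\alpha^2}+\log\frac{16}\delta\le CL$, and $\kappa$ times the deviation is at most $C(\sqrt{\alpha^2L/n_3}+\kappa L/n_3)$. Thus $n_3=\lceil C(\frac{\alpha^2}{\varepsilon^2}+\frac\kappa\varepsilon)L\rceil$ makes all deviations at most $\frac\varepsilon{16\kappa}$ with probability at least $1-\delta/8$. Since $\nu_{n_3}(A_{h_{a^*}})\le\nu_{n_3}(A_{h_U})$, it follows that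
\begin{equation}\label{eq:cell}
\operatorname{er}_U(h_{a^*})\le\operatorname{er}_U(h_U)+\frac\varepsilon8 .
\end{equation}

\medskip\noindent\textbf{Step 4: the design.} Write $\Delta_a=\Delta_{h_a}$, $\theta_a=\theta(h_a)$ and $I=\{a:\Delta_a\ne\emptyset\}$. If $I=\emptyset$, all $h_a$ agree on the pool; output any of them, and \eqref{eq:cell} applies to it. Otherwise run the procedure of Lemma~\ref{lem:design} with $T=\lceil\kappa L/\varepsilon\rceil$. With $\delta'=\delta/8$ we have $\log|I|+\log\frac2{\delta'}\le CL$, so with probability at least $1-\delta/8$ the design $\bar w$ satisfies $V_{\bar w}(a)\le C(\rho^2+\kappa\varepsilon)$ for all $a\in I$.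

\medskip\noindent\textbf{Step 5: estimation and output.} Draw $n_5$ i.i.d.\ indices $j_1,j_2,\dots$ from the distribution $\bar w(i)/m$ on $D$, query them, and set $\hat\theta_a=\frac1{n_5}\sum_lz_{j_l}\mathbf 1[j_l\in\Delta_a]/\bar w(j_l)$. For $a\notin I$ we have $\hat\theta_a=0=\theta_a$. For $a\in I$ the summands have mean $\theta_a$, lie in $[0,2\kappa]$ and have second moment $V_{\bar w}(a)$, so Bernstein's inequality gives
\[
\Pr\Big(|\hat\theta_a-\theta_a|\ge\frac\varepsilon{32}\Big)\le2\exp\Big(-\frac{n_5\,\varepsilon^2}{C(\rho^2+\kappa\varepsilon)}\Big).
\]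
By a union bound over at most $N$ indices, $n_5=\lceil C(\frac{\rho^2}{\varepsilon^2}+\frac\kappa\varepsilon)L\rceil$ gives $|\hat\theta_a-\theta_a|\le\frac\varepsilon{32}$ for all $a$ with probability at least $1-\delta/8$. Output $h_{\hat a}\in\mathcal H$, where $\hat a$ minimizes $\mu(\Delta_a)-2\hat\theta_a$ over $a\in[N]$.

\subsection{Proof of Theorem~\ref{thm:C}}

The output is always in $\mathcal H$. Outside the exceptional events, one in each of Steps 0, 3, 4, 5 and at most two in Step 1, of total probability at most $\frac68\delta$, the following holds. By \eqref{eq:decomp}, $\mu(\Delta_a)-2\hat\theta_a$ is within $\frac\varepsilon{16}$ of $\operatorname{er}_U(h_a)-\operatorname{er}_U(h_0)$, so $\operatorname{er}_U(h_{\hat a})\le\min_a\operatorname{er}_U(h_a)+\frac\varepsilon8$. With \eqref{eq:cell}, the output has pool error at most $\min_{\mathcal H}\operatorname{er}_U+\frac\varepsilon4$, and this is also true for the early outputs in Steps 2 and 4. Two applications of \eqref{eq:pool} bound its true error by $\inf_{\mathcal H}\operatorname{er}_P+\frac\varepsilon4+\frac\varepsilon8<\inf_{\mathcal H}\operatorname{er}_P+\varepsilon$.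

Steps 3 to 5 always use at most $n_3+T+n_5\le C(\frac{\alpha^2}{\varepsilon^2}+\frac\kappa\varepsilon)L$ queries, the roundings being absorbed because $\frac{\alpha^2}{\varepsilon^2}L\ge1$.

For (i), use $\kappa\le1$ and $\frac{\alpha^2}{\varepsilon^2}\le\frac{\beta^2}{\varepsilon^2}+1\le\frac{\beta^2}{\varepsilon^2}+\frac1\varepsilon$; Step 1 adds at most $CL/\varepsilon$. For the second form, note that always $L\le d\log\frac4\varepsilon+\log\frac2\delta$. If $\beta\ge\varepsilon$, then $L=d\log\frac4\beta+\log\frac2\delta$ in the leading term. If $\beta<\varepsilon$, then $\frac{\beta^2}{\varepsilon^2}L\le L\le\frac L\varepsilon$ is absorbed in the second term.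

For (ii), let $\Gamma=\min\{\frac1\varepsilon,\mathfrak s(1+\frac\beta\varepsilon)\}$, so $\Gamma\ge1$ because $\mathfrak s\ge1$. By \eqref{eq:kappa} and $\frac\alpha\varepsilon\le1+\frac\beta\varepsilon$ we have $\frac\kappa\varepsilon\le56\,\Gamma$, so $\frac\kappa\varepsilon L=\tilde O(d\,\Gamma)$. In the cost of Step 1, $\min\{\mathfrak sd,\frac d\varepsilon\}\le d\,\Gamma$. There remain the terms $O(d+\log\frac2\delta)$ and $C\frac{\alpha^2}{\varepsilon^2}L$. If $\beta\ge\varepsilon$, both are at most $C\frac{\beta^2}{\varepsilon^2}(d\log\frac4\beta+\log\frac2\delta)$. If $\beta<\varepsilon$, both are at most $CL=\tilde O(d)=\tilde O(d\,\Gamma)$. This completes the proof of Theorem~\ref{thm:C}. \qed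

\begin{thebibliography}{9}

\bibitem{AAL}
\emph{Agnostic Active Learning Is Always Better Than Passive Learning},
\texttt{https://openreview.net/pdf?id=XPe55Uffd7}.

\bibitem{Hau95}
Haussler (1995).

\end{thebibliography}
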